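\title{Context-free word problems of cancellative monoids are deterministic}

\begin{abstract}
The word problem of a monoid $M$ generated by a finite set $A$ is the language of all words $u\#v^R$ such that $u,v\in A^*$ represent the same element of $M$, where $v^R$ is the reversal of $v$. We prove that if $M$ is cancellative and its word problem is context-free, then the word problem is deterministic context-free. The automaton stores the element spelled by $u$ as a chain of anchors, each a bounded step from the previous one; parse trees and cancellation show that one input letter removes only boundedly many anchors. While reading $v^R$ it maintains an equation in one unknown, which it shortens by a rule that is certified by the grammar and depends on a regular left context.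
\end{abstract}

\section{Introduction}

Let $M$ be a monoid generated by a finite set $A$. A word $w\in A^*$ evaluates to an element $[w]\in M$, and we write $w^R$ for the reversal of $w$. Let $\#$ be a symbol not in $A$. The \emph{word problem} of $M$ with respect to $A$ is the language
\[
\mathrm{WP}_A(M)=\{\,u\#v^R \;:\; u,v\in A^*,\ [u]=[v]\,\}
\]
over the alphabet $A\cup\{\#\}$. The position of this language among the classes of formal languages measures what kind of memory is needed to decide whether two words are equal in $M$. The second word is reversed because a stack returns what it has stored in reverse order: for the free monoid $A^*$ the word problem is $\{u\#u^R: u\in A^*\}$, and a pushdown automaton accepts it by pushing $u$ and popping it against the letters that follow $\#$. This automaton never has to guess. A language is \emph{context-free} if it is accepted by a pushdown automaton that is allowed to guess (equivalently, if it is generated by a context-free grammar), and it is \emph{deterministic context-free} if it is accepted by final state by a deterministic pushdown automaton; the definition is recalled in Section~\ref{sec:grammar}.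

It is known that for groups guessing does not help: if a finitely generated group, viewed as a monoid generated by a finite set $A$, has a context-free word problem, then the word problem is deterministic context-free. It is also known that the analogous statement fails for left-cancellative monoids: there is a finitely generated left-cancellative monoid whose word problem is context-free but not deterministic context-free. Recall that $M$ is \emph{left-cancellative} if $mn=mn'$ implies $n=n'$, \emph{right-cancellative} if $nm=n'm$ implies $n=n'$, and \emph{cancellative} if it is both. Whether a context-free word problem of a finitely generated cancellative monoid is always deterministic context-free is posed as an open problem in \cite{source}. We show that it is.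

\begin{theorem}\label{thm:main}
Let $M$ be a cancellative monoid generated by a finite set $A$ such that $\mathrm{WP}_A(M)$ is context-free. Then $\mathrm{WP}_A(M)$ is deterministic context-free.
\end{theorem}

The Cayley graph of $M$, with vertex set $M$ and an edge $m\to ma$ labeled $a$ for each $m\in M$ and $a\in A$, suggests why this answer is the one to expect. The input $u\#v^R$ describes a walk that follows $u$ forward from $1$ to $[u]$ and then follows the letters of $v^R$ backward; it lies in the word problem if and only if the walk can end at $1$. Right cancellation says that a backward step along a given letter is unique when it exists, so the walk itself involves no choice. Left cancellation says that $m\mapsto bm$ is a label-preserving bijection from $M$ onto $bM$, so a vertex of $bM$ has a well-defined position relative to $b$. A group has both properties. It has one more: a backward step along $a$ is a forward walk along a word for $a^{-1}$, so that the two halves of the input are of the same kind and nearness in the Cayley graph is a symmetric relation. The work below consists in doing without this.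

The proof has three parts. Section~\ref{sec:grammar} extracts from a grammar for the word problem a geometric statement: two words with the same value are the sides of a ladder with bounded rungs and bounded steps. Section~\ref{sec:chains} shows how to keep the vertex $[u]$ on a stack while $u$ is read. Sections~\ref{sec:automaton} and~\ref{sec:correctness} treat the backward walk, where the current vertex cannot be kept on the stack and is replaced by an equation of which it is the solution. Section~\ref{sec:examples} shows the last two devices in small cases.

\section{Two examples}\label{sec:examples}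

\begin{example}[anchors]\label{ex:Z}
Let $M=\mathbb Z$, written additively, with generators $[a]=1$ and $[b]=-1$. Pushing $u$ letter by letter is wasteful: $a^nb^n$ would fill the stack although its value is $0$. In $\mathbb Z$ one can cancel $ab$ and $ba$, but for a general monoid we want a rule that does not refer to relations. Fix a radius, here $1$, and keep a list of \emph{anchors} starting with $0$. After each letter, if the current value is within distance $1$ of some anchor, delete all anchors after the earliest such anchor; otherwise record the current value as a new anchor. On the input $a^5b^4$ the rule gives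
\[
\begin{array}{c|cccccccccc}
\text{value} &0&1&2&3&4&5&4&3&2&1\\ \hline
\text{anchors} &0&0&0,2&0,2&0,2,4&0,2,4&0,2,4&0,2&0,2&0
\end{array}
\]
The stack holds the differences of consecutive anchors and the finite control holds the difference between the current value and the last anchor; both come from finite sets. A pushdown automaton can follow the rule because the earliest nearby anchor is always found close to the top of the stack. This is evident in $\mathbb Z$; in general it is the content of Proposition~\ref{prop:bounded}.
\end{example}

\begin{example}[equations and left contexts]\label{ex:frames}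
Let $A=\{x,y,a,b,c,d\}$ and let $M$ be defined by the relations
\[
xa^nc=ya^nd,\qquad ya^nc=xb^nd\qquad(n\ge0).
\]
Call $x,y$ opening, $a,b$ inner and $c,d$ closing letters, and call a factor of a word a \emph{frame} if it consists of an opening letter, inner letters and a closing letter. Distinct frames of a word do not overlap, since a frame is determined by its first position and contains no other opening letter. Applying a relation replaces a frame by a frame of the same length, and no word is a side of two relations. Hence $[u]=[v]$ if and only if $u$ and $v$ have the same sequence of letter types, agree outside frames, and carry at each frame position either the same frame or the two sides of one relation. The two sides of a relation have different first letters. So if $[eu]=[ev]$ for a letter $e$, a frame beginning at this $e$ is the same in both words, and $u,v$ again satisfy the criterion. The two sides also have different last letters, so $M$ is cancellative. By the criterion, the word problem is generated by the grammar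
\begin{gather*}
S\to \#\mid eSe\ (e\in A)\mid xB_1y\mid yB_2x\mid yB_3x\mid xB_4y,\\
B_1\to aB_1a\mid cSd,\quad B_2\to aB_2b\mid cSd,\quad B_3\to aB_3a\mid dSc,\quad B_4\to bB_4a\mid dSc.
\end{gather*}

Suppose that the stack holds $u=ya^nc$ and that the first letter after $\#$ is $d$. The backward walk is now at the solution $m$ of the equation $md=[ya^nc]$, which is $m=[xb^n]$. The only word for this element is $xb^n$, and no bounded change at the top of the stack produces it. So we keep the equation instead of its solution: the stack holds $X=ya^n$, and the finite control holds the pair $(c,d)$, which stands for $md=[Xc]$. Let $n\ge1$ and let the next letter be $b$. With $X'=ya^{n-1}$ the equation becomes $m\,bd=[X'ac]$. Both $ac\#db$ and $c\#d$ are derivable from $B_2$, and $S\Rightarrow^*X'B_2z^R$ with $z=xb^{n-1}$. Therefore $[X'ac]=[z]\,bd$ and $[X'c]=[z]\,d$, and by right cancellation the equations $m\,bd=[X'ac]$ and $md=[X'c]$ have the same unique solution $[z]$. The machine pops one $a$ and returns to the pair $(c,d)$. After $n$ letters $b$ the equation is $md=[yc]$; a letter $x$ turns it into $m\,xd=[yc]$, whose solution is $m=1$, and the input $ya^nc\#db^nx$ is accepted.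

The replacement is not valid for every $X'$. For $X'=x$ the equation $m\,bd=[xac]$ has no solution, as the only words for $[xac]$ are $xac$ and $yad$, whereas $md=[xc]$ has the solution $y$; a machine that ignores $X'$ accepts $xac\#dby$ wrongly. The words $X'$ with $S\Rightarrow^*X'B_2z^R$ for some $z$ form the regular set $A^*ya^*$, and membership in a regular set can be recorded next to each letter as it is pushed.
\end{example}

One more phenomenon does not occur in Example~\ref{ex:frames}, where equal words have equal length. In $\mathbb Z$ take $u=a^n$ and $v^R=b^ja^{j+n}$. The letters $b^j$ lead away from everything on the stack, so the coefficient next to the unknown $m$ becomes long before it becomes short again. It has to be stored, and we shall store it as a second chain of anchors on top of $X$.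

\section{The grammar of the word problem}\label{sec:grammar}

From now on $M$ is a cancellative monoid generated by a finite set $A$, and $L=\mathrm{WP}_A(M)$ is context-free. For a word $w$, $|w|$ is its length; for $m\in M$, $|m|$ is the length of a shortest word with value $m$, so that $|mm'|\le|m|+|m'|$. Let $A^{\le n}$ be the set of words of length at most $n$. A \emph{position} in a word $w$ is an integer $i$ with $0\le i\le|w|$. The factor \emph{from $i$ to $j$} consists of the letters number $i+1,\dots,j$, and a node of a parse tree \emph{runs from $i$ to $j$} if its yield does.

\subsection*{Deterministic pushdown automata}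
A deterministic pushdown automaton has finitely many states, a finite stack alphabet, an initial state, an initial stack symbol and a set of final states. For each state and each top stack symbol it has either a single move that reads no input (an $\varepsilon$-move) or at most one move for each input letter; a move changes the state and replaces the top symbol by a word of stack symbols. It accepts a word if, after reading it, possibly with further $\varepsilon$-moves, it reaches a final state. We use a more convenient model. A \emph{stack machine of width $n$} has finitely many states, some of them accepting, a finite stack alphabet $\Gamma$ and a bottom marker $\bot\notin\Gamma$. It starts in an initial state with stack $\bot$. On reading a letter $\sigma$ in state $s$ with stack $\bot\omega'\omega''$, where $\omega''$ consists of the top $n$ symbols from $\Gamma$, or of all of them if there are fewer, it replaces $\omega''$ by a word and $s$ by a state that depend only on $(s,\sigma,\omega'')$. It accepts a word if its state after the last letter is accepting.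

\begin{lemma}\label{lem:width}
The language accepted by a stack machine of finite width is deterministic context-free.
\end{lemma}

\begin{proof}
Take the states of the machine as \emph{resting} states of a deterministic pushdown automaton. In a resting state $s$ the automaton reads a letter $\sigma$ and remembers $(s,\sigma)$. By $\varepsilon$-moves it pops symbols into its finite control until $n$ symbols are popped or $\bot$ is on top; one more $\varepsilon$-move pushes the new word and enters the new resting state. The final states are the accepting resting states. Each input word leads to exactly one resting configuration, namely that of the machine.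
\end{proof}

If the reaction to a letter consists of consecutive substeps of widths $n_1,\dots,n_i$, it is a single step of width $n_1+\dots+n_i$, since a substep of width $n_1$ lowers the stack by at most $n_1$.

\subsection*{The spine of a parse tree}
A context-free language that does not contain the empty word $\varepsilon$ is generated by a grammar in Chomsky normal form, with productions $D\to D'D''$ and $D\to\sigma$ ($\sigma$ a terminal letter), that is \emph{reduced}: every nonterminal occurs in some derivation of a terminal word from the start symbol $S$. Take such a grammar for $L$, and for a nonterminal $D$ let $L(D)$ be the set of terminal words derivable from $D$. There are terminal words $\alpha,\beta$ with $S\Rightarrow^*\alpha D\beta$, and $\alpha w\beta\in L$ contains exactly one $\#$ for every $w\in L(D)$. So all words of $L(D)$ contain the same number of symbols $\#$, either $1$ or $0$. Let $V_\#$ be the set of nonterminals of the first kind; it contains $S$. Replace each nonterminal $D$ of the second kind by two copies $D^l,D^r$, a production $D\to D'D''$ by $D^l\to D'^lD''^l$ and $D^r\to D'^rD''^r$, a production $D\to a$ by $D^l\to a$ and $D^r\to a$, and for $B,B'\in V_\#$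 replace $B\to DB'$ by $B\to D^lB'$ and $B\to B'D$ by $B\to B'D^r$. Then remove the copies that have become useless. The result is a reduced grammar for $L$ in Chomsky normal form with nonterminal set $V=V_l\cup V_r\cup V_\#$, in which a production for $B\in V_\#$ has one of the forms
\[
B\to\#,\qquad B\to DB'\ \ (D\in V_l,\ B'\in V_\#),\qquad B\to B'D\ \ (D\in V_r,\ B'\in V_\#).
\]
In a parse tree of a word of $L$, the nodes labeled in $V_\#$ form the path from the root to the parent of the leaf $\#$, called the \emph{spine}; the other inner nodes are labeled in $V_l$ or $V_r$ according as their yields lie to the left or to the right of $\#$. We fix this grammar.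

A nonterminal can be expanded independently of its surroundings. In a cancellative monoid the surroundings can be canceled, and this has strong consequences.

\begin{lemma}\label{lem:values}
\begin{itemize}
\item[(a)] For $D\in V_l$ all words $w\in L(D)$ have the same value $[w]$, denoted $m_D$.
\item[(b)] For $D\in V_r$ all words $w\in L(D)$ have the same value $[w^R]$, denoted $m_D$.
\item[(c)] If $B\in V_\#$, $S\Rightarrow^*xBz^R$ with $x,z\in A^*$, and $p\#q^R\in L(B)$, then $[xp]=[zq]$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since the grammar is reduced, $S\Rightarrow^*xDy\#z^R$ for some $x,y,z\in A^*$. So $[x][w][y]=[z]$ for all $w\in L(D)$, and canceling $[x]$ on the left and $[y]$ on the right shows that $[w]$ is determined. (b) Here $S\Rightarrow^*x\#yDy'$, which gives $[x]=[y'^R][w^R][y^R]$ for all $w\in L(D)$, and we cancel in the same way. (c) The word $xp\#q^Rz^R=xp\#(zq)^R$ lies in $L$.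
\end{proof}

For each $B\in V_\#$ fix a word $p_B\#q_B^R\in L(B)$, and fix an integer $\ell\ge1$ with
\[
|m_D|\le\ell\ \ (D\in V_l\cup V_r),\qquad |p_B|,|q_B|\le\ell\ \ (B\in V_\#).
\]

The following \emph{spine notation} is used for any parse tree of a word $W=u\#v^R\in L$. The spine is $B_0=S,B_1,\dots,B_N$ with $B_N\to\#$, and $B_j$ runs from position $l_j$ to position $r_j$ of $W$. Then
\[
0=l_0\le l_1\le\dots\le l_N=|u|,\qquad |W|=r_0\ge r_1\ge\dots\ge r_N=|u|+1,
\]
and each step $j\to j+1$ changes exactly one of the two positions. Let $\alpha_j$ be the prefix of $W$ of length $l_j$ and let $z_j^R$ be the part of $W$ after position $r_j$. Thus $\alpha_j$ is a prefix of $u$, $z_j$ is a prefix of $v$, and $S\Rightarrow^*\alpha_jB_jz_j^R$. Put $\lambda_j=[\alpha_j]$ and $\mu_j=[z_j]$. Lemma~\ref{lem:values}(c) gives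
\begin{equation}\label{eq:rung}
\lambda_j\,[p_{B_j}]=\mu_j\,[q_{B_j}].
\end{equation}
If $B_j\to DB_{j+1}$, then $\lambda_{j+1}=\lambda_jm_D$ and $\mu_{j+1}=\mu_j$. If $B_j\to B_{j+1}D$ and $y$ is the yield of $D$, then $z_{j+1}^R=yz_j^R$, so $\mu_{j+1}=\mu_j[y^R]=\mu_jm_D$ and $\lambda_{j+1}=\lambda_j$. In the Cayley graph the paths $u$ and $v$ are therefore the sides of a ladder (Figure~\ref{fig:ladder}). A step may skip a long factor of $u$ or $v$, but the value of that factor has length at most $\ell$. If one side of the ladder hardly moves, the other cannot get far.

\begin{figure}[ht]
\centering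
\begin{tikzpicture}[scale=0.95]
\draw[thick,->,rounded corners=10pt] (0,0)--(1.6,1.4)--(7,1.4)--(8.55,0.08);
\draw[thick,->,rounded corners=10pt] (0,0)--(1.6,-1.4)--(7,-1.4)--(8.55,-0.08);
\fill (0,0) circle (1.6pt) node[left]{$1$};
\fill (8.6,0) circle (1.6pt) node[right]{$[u]=[v]$};
\node at (0.55,1.05) {$u$};
\node at (0.55,-1.05) {$v$};
\fill (2.8,1.4) circle (1.6pt) node[above left]{$\lambda_j$};
\fill (5.6,1.4) circle (1.6pt) node[above right]{$\lambda_{j+1}$};
\fill (4.2,-1.4) circle (1.6pt) node[below]{$\mu_j=\mu_{j+1}$};
\draw[dashed,->] (2.85,1.5) .. controls (3.6,2.1) and (4.8,2.1) .. (5.55,1.5);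
\node at (4.2,2.2) {$m_D$};
\draw[->] (2.8,1.4)--(3.1,0.05) node[midway,left]{$p_{B_j}$};
\draw[->] (4.2,-1.4)--(3.14,-0.05) node[midway,left]{$q_{B_j}$};
\draw[->] (5.6,1.4)--(5.3,0.05) node[midway,right]{$p_{B_{j+1}}$};
\draw[->] (4.2,-1.4)--(5.26,-0.05) node[midway,right]{$q_{B_{j+1}}$};
\end{tikzpicture}
\caption{Two words $u,v$ with equal value, drawn as paths in the Cayley graph. Each spine node $B_j$ of a parse tree of $u\#v^R$ marks a vertex $\lambda_j$ on $u$ and a vertex $\mu_j$ on $v$ from which paths $p_{B_j},q_{B_j}$ of length at most $\ell$ lead to a common vertex. The step shown is a production $B_j\to DB_{j+1}$: it moves $\lambda_j$ by an element $m_D$ of length at most $\ell$ and fixes $\mu_j$.}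
\label{fig:ladder}
\end{figure}

\begin{lemma}\label{lem:ladder}
In the spine notation let $0\le j_0\le j_1\le N$ and $n\ge1$.
\begin{itemize}
\item[(a)] If $r_j$ takes at most $n$ values for $j_0\le j\le j_1$, then the factor $x$ of $W$ from $l_{j_0}$ to $l_{j_1}$ satisfies $|[x]|\le n|V|\ell$.
\item[(b)] If $l_j$ takes at most $n$ values for $j_0\le j\le j_1$, then the factor $y$ of $W$ from $r_{j_1}$ to $r_{j_0}$ satisfies $|[y^R]|\le n|V|\ell$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The position $r_j$ determines $\mu_j$, so by \eqref{eq:rung} and right cancellation the pair $(r_j,B_j)$ determines $\lambda_j$. Hence $\lambda_{j_0},\dots,\lambda_{j_1}$ take at most $n|V|$ values. Consider the directed graph on these values with an edge from $\lambda_j$ to $\lambda_{j+1}$ whenever the two differ; each edge is a right multiplication by some $m_D$. A shortest path from $\lambda_{j_0}$ to $\lambda_{j_1}$ visits no vertex twice, so $\lambda_{j_1}=\lambda_{j_0}m$ with $m$ a product of fewer than $n|V|$ elements $m_D$. Also $\lambda_{j_1}=\lambda_{j_0}[x]$, so $[x]=m$ by left cancellation.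

(b) Now $(l_j,B_j)$ determines $\mu_j$, and the same argument gives $\mu_{j_1}=\mu_{j_0}m$ with $|m|\le n|V|\ell$. From $z_{j_1}^R=yz_{j_0}^R$ we get $\mu_{j_1}=\mu_{j_0}[y^R]$, so $[y^R]=m$.
\end{proof}

\subsection*{The opposite monoid}
The letters of $v^R$ build up suffixes of $v$ by multiplication on the left, that is, by multiplication on the right in the opposite monoid $M^{\mathrm{op}}$, which has the same elements and the product $m*m'=m'm$. It is cancellative and generated by $A$, the value of a word $w$ in it is $[w^R]$, and the length $|m|$ is the same as in $M$.

\begin{lemma}\label{lem:op}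
$\mathrm{WP}_A(M^{\mathrm{op}})$ is context-free.
\end{lemma}

\begin{proof}
A word $w\#u$ lies in $\mathrm{WP}_A(M^{\mathrm{op}})$ if and only if $w$ and $u^R$ have the same value in $M^{\mathrm{op}}$, that is, $[w^R]=[u]$. Hence $\mathrm{WP}_A(M^{\mathrm{op}})=\{v^R\#u: u\#v^R\in L\}$: the two sides of $\#$ are exchanged. We turn the spine upside down. Keep $V_l\cup V_r$ with their productions, take new symbols $\hat B$ for $B\in V_\#$ and a new start symbol $T$, and add the productions
\[
T\to\hat B\ \text{ for }B\to\#,\qquad \hat B'\to\hat BD\ \text{ for }B\to DB',\qquad \hat B'\to D\hat B\ \text{ for }B\to B'D,\qquad \hat S\to\#.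
\]
Consider a parse tree of the old grammar with spine $B_0,\dots,B_N$, and let $x_1,\dots,x_i$ and $y_1,\dots,y_j$ be the yields of the left and of the right children of the spine, from top to bottom. Its yield is $x_1\cdots x_i\#y_j\cdots y_1$. The new grammar has the tree with spine $T,\hat B_N,\dots,\hat B_0$ and the same subtrees attached; they are now split off from the outside inward in the order from bottom to top and on the opposite sides, so the yield is $y_j\cdots y_1\#x_1\cdots x_i$. Every parse tree of the new grammar arises in this way from exactly such a spine.
\end{proof}

Thus everything proved for $M$ in this section and the next holds for $M^{\mathrm{op}}$, with the constants of a grammar for $\mathrm{WP}_A(M^{\mathrm{op}})$ in the normal form above.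

\section{Chains of anchors}\label{sec:chains}

We now make the rule of Example~\ref{ex:Z} precise. The radius must be large compared with the steps of the ladder, in a sense that takes the lack of inverses into account: if $[x]h=m_D$ with $x$ short, the triangle inequality does not bound $|h|$. Left cancellation does, because $h$ is determined by $x$ and $D$. So the set
\[
H=\{\,h\in M:\ [x]h=m_D\text{ for some }D\in V_l\text{ and }x\in A^{\le\ell}\,\}
\]
is finite. Let $\rho_0=\max(\{\ell\}\cup\{|h|:h\in H\})$, fix an integer $\rho\ge\rho_0$, and put $E=\{m\in M:|m|\le\rho\}$, a finite set containing $1$ and $H$. The condition $c\in bE$ says that $c$ is reached from $b$ by at most $\rho$ forward steps. For each $m$ with $|m|\le\rho+1$ fix a shortest word $\gamma(m)$ with value $m$.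

\begin{definition}[chain procedure]
The procedure reads letters $a_1,a_2,\dots$ of $A$; put $c_t=[a_1\cdots a_t]$. At time $t$ it holds a \emph{chain} $b_0=1,b_1,\dots,b_k$ of elements of $M$, the \emph{anchors}; at time $0$ we have $k=0$. On reading $a_{t+1}$: if $c_{t+1}\in b_jE$ for some $j\in\{0,\dots,k\}$, let $i$ be the least such $j$ and delete $b_{i+1},\dots,b_k$; otherwise append $b_{k+1}=c_{t+1}$.
\end{definition}

At every time $c_t\in b_kE$. For the chain at time $t$ let $\tau_j$ be the time at which the present $b_j$ was appended, with $\tau_0=0$; then $b_j=c_{\tau_j}$ and $\tau_0<\tau_1<\dots<\tau_k\le t$. The reason for retreating to the \emph{least} possible index is that a surviving anchor then certifies that the walk has stayed away from all earlier ones.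

\begin{lemma}\label{lem:invariant}
Let $b_0,\dots,b_k$ be the chain at time $t$, let $0\le s\le k$ and $\tau_s\le t'\le t$. Then $c_{t'}\in b_sM$, and $c_{t'}\notin b_jE$ for all $j<s$. The anchors are pairwise distinct, and there are unique elements $f_1,\dots,f_k,f$ with $b_j=b_{j-1}f_j$ and $c_t=b_kf$; they satisfy $|f_j|=\rho+1$ and $|f|\le\rho$.
\end{lemma}

\begin{proof}
We have $c_{t'}=b_s[a_{\tau_s+1}\cdots a_{t'}]$. The anchors $b_0,\dots,b_s$ do not change between $\tau_s$ and $t$. Let $j<s$. At time $\tau_s$ we have $c_{\tau_s}\notin b_jE$ because $b_s$ was appended, and if $c_{t'}\in b_jE$ for a later $t'\le t$, then $b_s$ would have been deleted at time $t'$. In particular $b_s\notin b_jE$, while $b_j\in b_jE$, so $b_s\neq b_j$. At time $\tau_j-1$ the last anchor was $b_{j-1}$, so $b_j\in b_{j-1}EA$ and $b_j\notin b_{j-1}E$. This gives $f_j\in EA\setminus E$, hence $|f_j|=\rho+1$. Uniqueness is left cancellation.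
\end{proof}

Put $\zeta_s=\gamma(f_1)\cdots\gamma(f_s)$, so that $[\zeta_s]=b_s$ and $|\zeta_s|=s(\rho+1)$. For $u=a_1\cdots a_t$ the word
\[
\hat u=\gamma(f_1)\cdots\gamma(f_k)\,\gamma(f)
\]
is the \emph{chain word} of $u$, and its factors $\gamma(f_j),\gamma(f)$ are its \emph{blocks}. We have $[\hat u]=[u]$.

Our aim is to show that a short element cannot lead from an early anchor to the current vertex across many anchors. The first step treats the shortest elements that the grammar provides, the $m_D$. Both parts of the choice of $\rho_0$ are used here.

\begin{lemma}\label{lem:jump}
Let $b_0,\dots,b_k$ be the chain at time $t$, let $1\le s\le k$, $\tau_s\le t'\le t$, and $\zeta_s=x_0x$ with $x\ne\varepsilon$. If $c_{t'}=[x_0]m_D$ for some $D\in V_l$, then $|x|\le\ell$.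
\end{lemma}

\begin{proof}
Since $x_0$ is a proper prefix of $\zeta_s$, we can write $x_0=\zeta_ix'$ with $0\le i<s$ and $\gamma(f_{i+1})=x'x''$, $x''\neq\varepsilon$. If $|x''|>\ell$, then $|x'|\le\rho-\ell$, so $|[x']m_D|\le\rho$ and $c_{t'}=b_i[x']m_D\in b_iE$, contrary to Lemma~\ref{lem:invariant}. So $|x''|\le\ell$. By the same lemma $c_{t'}\in b_sM\subseteq b_{i+1}M$, say $c_{t'}=b_{i+1}h=[x_0][x'']h$. Left cancellation of $[x_0]$ gives $[x'']h=m_D$, so $h\in H\subseteq E$ and $c_{t'}\in b_{i+1}E$. By Lemma~\ref{lem:invariant} this forces $i+1=s$, and then $x=x''$.
\end{proof}

The next lemma says that anchors are bottlenecks. Take a path that starts on the chain word below $b_s$, follows it to $b_s$, then follows the input for a while during which $b_s$ survives, and ends with an arbitrary word $w$. Let $g$ be any other path with the same ends. A ladder joins the two paths, and by Lemma~\ref{lem:jump} its steps cannot jump over $b_s$ from far below into the input part. So either a rung is attached close below $b_s$, which ties $b_s$ to $g$, or a step jumps over the whole input part, which ties $b_s$ to $w$.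

\begin{lemma}\label{lem:bottleneck}
Let $b_0,\dots,b_k$ be the chain at time $t$, let $1\le s\le k$, $\tau_s\le t'\le t$, $\zeta_s=x_0x_1$ with $x_1\ne\varepsilon$, and $y=a_{\tau_s+1}\cdots a_{t'}$. Let $w,g\in A^*$ satisfy $[x_1yw]=[g]$. Then one of the following holds.
\begin{itemize}
\item[(A)] $b_s=[x_0]\,m\,[x']$, where $x'\in A^{\le\ell}$ and $m[p_B]=[g_1q_B]$ for some $B\in V_\#$ and some prefix $g_1$ of $g$.
\item[(B)] $[yw']\in H$ for some nonempty prefix $w'$ of $w$.
\end{itemize}
\end{lemma}

\begin{proof}
Take a parse tree of $W=x_1yw\#g^R\in L$ with the spine notation, and put $\beta=|x_1|$ and $\beta'=|x_1y|$, so $0<\beta\le\beta'$. We first observe: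
\begin{equation}\label{eq:nojump}
\text{if a node labeled $D\in V_l$ runs from $i<\beta$ to $i'\in[\beta,\beta']$, then $\beta-i\le\ell$.}
\end{equation}
Indeed, write $x_1=x_1'x'$ with $|x_1'|=i$ and put $t''=\tau_s+i'-\beta$, so $\tau_s\le t''\le t'$. The prefix of $W$ of length $i'$ is $x_1a_{\tau_s+1}\cdots a_{t''}$ and has value $[x_1']m_D$. Hence $[x_0x_1']m_D=b_s[a_{\tau_s+1}\cdots a_{t''}]=c_{t''}$, and Lemma~\ref{lem:jump} applied to $\zeta_s=(x_0x_1')x'$ gives $|x'|\le\ell$.

Let $j$ be the largest index with $l_j<\beta$. It exists since $l_0=0$, and $j<N$ since $l_N=|x_1yw|\ge\beta$. As $l_{j+1}\ge\beta>l_j$, the production at $B_j$ is $B_j\to DB_{j+1}$ with $D\in V_l$ running from $l_j$ to $l_{j+1}$.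

Suppose $l_{j+1}\le\beta'$. By \eqref{eq:nojump} the factor $x'$ from $l_j$ to $\beta$ has length at most $\ell$. We have $b_s=[x_0][x_1]=[x_0]\lambda_j[x']$, and \eqref{eq:rung} reads $\lambda_j[p_{B_j}]=[z_jq_{B_j}]$ with $z_j$ a prefix of $g$. This is (A) with $m=\lambda_j$.

Suppose $l_{j+1}>\beta'$. Among the node $D$ and its descendants choose a lowest node $D_0$ that runs from some $i<\beta$ to some $i''>\beta'$. Its yield has length at least $2$, so it has two children, the first running from $i$ to $i'$ and the second from $i'$ to $i''$. By the choice of $D_0$ we have $i'\le\beta'$, because of the first child, and $i'\ge\beta$, because of the second. So \eqref{eq:nojump} applies to the first child, and the factor $x'$ from $i$ to $\beta$ has length at most $\ell$. Since $\beta'<i''\le l_{j+1}\le|x_1yw|$, the yield of $D_0$ is $x'yw'$ with $w'$ a nonempty prefix of $w$. Thus $[x'][yw']=m_{D_0}$, and $[yw']\in H$.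
\end{proof}

When $g$ and $w$ are short, right cancellation leaves room for only boundedly many elements $b_s$ in either alternative. Since anchors are distinct, this bounds their number. For $n\ge0$ put
\[
\nu(n)=(n+1)\,|V|\,|A^{\le\ell}|+\rho\,|H|,\qquad C(n)=(\nu(n)+1)(\rho+1).
\]
The function $C$ is nondecreasing and does not depend on the input.

\begin{proposition}\label{prop:bounded}
Let $b_0,\dots,b_k$ be the chain at time $t$ of any run of the procedure, let $u=a_1\cdots a_t$ and $n\ge0$.
\begin{itemize}
\item[(a)] If $w\in A^{\le1}$ and $c_t[w]=b_im$ with $0\le i\le k$ and $|m|\le n$, then $k-i\le C(n)$.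
\item[(b)] Every factor $x$ of the chain word $\hat u$ with $|[x]|\le n$ satisfies $|x|\le C(n)$.
\end{itemize}
\end{proposition}

\begin{proof}
Two counts follow from right cancellation. First, fix $x_0$ and $g$ with $|g|\le n$. In (A) the pair $(g_1,B)$ determines $m$, so $(g_1,B,x')$ determines $b_s$, and at most $(n+1)|V||A^{\le\ell}|$ elements can be of the form (A). Second, for a fixed $c\in M$ at most $|H|$ elements $b$ satisfy $bh=c$ for some $h\in H$.

(a) Let $g$ be a shortest word for $m$. For each $s$ with $i<s\le k$ apply Lemma~\ref{lem:bottleneck} with $x_0=\zeta_i$, $t'=t$ and the given $w$. The hypothesis holds because $b_i[x_1yw]=b_s[y][w]=c_t[w]=b_im$ gives $[x_1yw]=m$ by left cancellation. In case (B) we have $w'=w$ and $b_sh=c_t[w]$ with $h=[yw]\in H$. Neither $x_0$, $g$ nor $c_t[w]$ depends on $s$, so $k-i\le(n+1)|V||A^{\le\ell}|+|H|\le\nu(n)\le C(n)$.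

(b) Let $x$ run from position $i$ to position $i'$ of $\hat u$, and let $\mathcal S$ be the set of all $s\in\{1,\dots,k\}$ with $i<|\zeta_s|\le i'$. The positions $|\zeta_s|$ with $s\in\mathcal S$ cut $x$ into at most $|\mathcal S|+1$ pieces, each inside one block, so $|x|\le(|\mathcal S|+1)(\rho+1)$. It remains to show $|\mathcal S|\le\nu(n)$. Let $\mathcal S\ne\emptyset$ and $s^*=\max\mathcal S$. Let $x_0$ be the prefix of $\hat u$ of length $i$, let $w$ be the factor from $|\zeta_{s^*}|$ to $i'$, and let $g$ be a shortest word for $[x]$. Then $x_0x=\zeta_{s^*}w$, and $|w|\le\rho$, since $w$ is a proper prefix of $\gamma(f_{s^*+1})$ or a prefix of $\gamma(f)$. For $s\in\mathcal S$ apply Lemma~\ref{lem:bottleneck} with this $x_0$, which is a proper prefix of $\zeta_s$, with $t'=\tau_{s^*}\ge\tau_s$ and with $w$. Now $b_s[y]=c_{\tau_{s^*}}=b_{s^*}$, so $[x_0][x_1yw]=b_{s^*}[w]=[x_0][x]$, and $[x_1yw]=[g]$ as required. In case (B), $b_sh=b_{s^*}[w']$ with $h=[yw']\in H$, and $b_{s^*}[w']$ is one of at most $\rho$ elements that do not depend on $s$. Hence $|\mathcal S|\le(n+1)|V||A^{\le\ell}|+\rho|H|=\nu(n)$.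
\end{proof}

Part (a) will make the procedure a stack machine. Part (b) says that chain words are reduced in a coarse sense: they contain no long factor with a short value.

\begin{remark}
Cancellation alone does not give part (a). Let $M=\mathbb Z^2$ with generators $a,\bar a,b,\bar b$ of values $\pm(1,0)$, $\pm(0,1)$, take any $\rho$, and read $a^nb^n\bar a^n\bar b^n$ with $n>\rho$. Two points on the boundary of the square are at distance at most $\rho$ exactly when one of the boundary arcs between them has length at most $\rho$. So up to time $4n-\rho-1$ an anchor is appended every $\rho+1$ letters and none is deleted, and at time $4n-\rho$ all anchors except $b_0$ are deleted at once.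
\end{remark}

\section{The automaton}\label{sec:automaton}

The symbols $V,\ell,m_D,p_B,q_B$ refer to the grammar for $L=\mathrm{WP}_A(M)$. Fix $\rho$ at least as large as the numbers $\rho_0$ for $M$ and for $M^{\mathrm{op}}$; in particular $\rho\ge\ell$. The set $E=\{m:|m|\le\rho\}$ is the same for both monoids. Let $C$ and $C^{\mathrm{op}}$ be the functions of Proposition~\ref{prop:bounded} for $M$ and $M^{\mathrm{op}}$. By right cancellation only finitely many $m\in M$ satisfy $m[x]=m_D$ for some $D\in V_l$ and $x\in A^{\le\ell}$; let $\ell'\ge0$ be an upper bound for their lengths. Put
\[
\delta=C\bigl((\rho+1)|V|\ell+\ell'\bigr),\qquad n_0=\max(\ell+\rho,\ \ell^2|V|),\qquad K=C^{\mathrm{op}}(n_0).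
\]
The number $\delta$ bounds how much of the stored word is consumed at once and $K$ bounds the length of the second chain at such a moment; their values are dictated by Section~\ref{sec:correctness}.

We describe a machine $\mathcal M$ abstractly and then check that it is a stack machine of finite width. It rejects every input that does not have the form $u\#v^R$ with $u,v\in A^*$. In \emph{phase 1} it runs the chain procedure for $M$ on $u$, and on reading $\#$ it holds the chain word $\hat u$.

\subsection*{Regular left contexts}
For $B\in V_\#$ let $P_B$ be the set of $X\in A^*$ such that $S\Rightarrow^*XBz^R$ for some $z\in A^*$. Example~\ref{ex:frames} shows that the machine must know whether a prefix of the stored word lies in $P_B$. A word of $P_B$ is a product of words from the context-free languages $L(D)$, so there is no reason for $P_B$ to be regular. But inside a chain word only short words of $L(D)$ can occur.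

\begin{lemma}\label{lem:contexts}
For each $B\in V_\#$ there is a regular language $Q_B\subseteq P_B$ that contains every $X\in P_B$ that is a prefix of a chain word.
\end{lemma}

\begin{proof}
Consider the finite directed graph with vertex set $V_\#$ that has, for each production $B'\to DB''$, an edge from $B'$ to $B''$ labeled $x$ for every $x\in L(D)$ with $|x|\le C(\ell)$, and for each production $B'\to B''D$ an edge from $B'$ to $B''$ labeled $\varepsilon$. Let $Q_B$ be the set of products of labels along paths from $S$ to $B$. It is regular, being accepted by a finite automaton with edges labeled by words. A path from $S$ to $B$ with label $X$ gives a derivation $S\Rightarrow^*XBD_i\cdots D_1$ with $D_1,\dots,D_i\in V_r$, and each of these derives a terminal word, so $Q_B\subseteq P_B$. Conversely let $X\in P_B$ be a prefix of $\hat u$. In the tree of a derivation $S\Rightarrow^*XBz^R$ the path from the root to $B$ is an initial part of a spine, and $X$ is the product of the yields of its left children. Each such yield is a factor of $\hat u$ with value $m_D$ of length at most $\ell$, so it has length at most $C(\ell)$ by Proposition~\ref{prop:bounded}(b). Hence $X\in Q_B$.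
\end{proof}

Let $\mathcal D$ be a deterministic finite automaton whose state after reading $X$ determines, for every $B\in V_\#$, whether $X\in Q_B$: the direct product of deterministic automata for the languages $Q_B$.

\subsection*{Phase 2}
A \emph{situation} is a tuple $(X,\pi;e_1,\dots,e_k;e)$ in which $X$ is a prefix of $\hat u$, $\pi\in A^{\le\ell}$, $k\ge0$, $|e_j|=\rho+1$ and $e\in E$. Its \emph{coefficient} is $\kappa=e\,e_k\cdots e_1\in M$, and it stands for the equation $m\kappa=[X\pi]$ in the unknown $m\in M$. After $\#$ the situation is $(\hat u,\varepsilon;\ ;1)$. On reading a letter $a$ the machine performs two substeps.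
\begin{itemize}
\item[(i)] \emph{Chain step.} If $a\,e\,e_k\cdots e_{i+1}\in E$ for some $i\in\{0,\dots,k\}$, take the least such $i$, delete $e_{i+1},\dots,e_k$ and let this product be the new $e$. Otherwise append $e_{k+1}=ae$ and put $e=1$. In both cases $\kappa$ is replaced by $a\kappa$.
\item[(ii)] \emph{Crossing.} In the situation reached after (i), call $(\xi,B)\in A^{\le\delta}\times V_\#$ \emph{admissible} if $X=X'\xi$ with $X'\in Q_B$ and there is a word $p\#q^R\in L(B)$ with $[p]=[\xi\pi]$ and $[q]=\kappa$. If $k\le K$ and an admissible pair exists, take the first one in a fixed linear order on $A^{\le\delta}\times V_\#$ and pass to the situation $(X',p_B;\ ;[q_B])$. Otherwise do nothing.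
\end{itemize}
The new situation in (ii) is legitimate since $|q_B|\le\ell\le\rho$. A crossing replaces the middle part of the equation, which $B$ can generate up to values, by the fixed short word $p_B\#q_B^R$, as $ac\#db$ was replaced by $c\#d$ in Example~\ref{ex:frames}. The machine \emph{accepts} $u\#v^R$ if the situation after the last letter satisfies
\begin{equation}\label{eq:accept}
k=0,\qquad |X|\le\delta,\qquad e=[X\pi].
\end{equation}

\begin{lemma}\label{lem:equation}
Suppose that $v_2^R$ has been read after $\#$. Then the situation, both after substep \textup{(i)} and after substep \textup{(ii)} of the last letter, satisfies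
\begin{equation}\label{eq:inv}
m[v_2]=[u]\iff m\kappa=[X\pi]\qquad\text{for all }m\in M.
\end{equation}
\end{lemma}

\begin{proof}
For $v_2=\varepsilon$ we have $\kappa=1$ and $[X\pi]=[\hat u]=[u]$. Reading $a$ replaces $v_2$ by $av_2$ and, in (i), $\kappa$ by $a\kappa$; the new equivalence for $m$ is the old one for $ma$. Consider a crossing with pair $(\xi,B)$. As $X'\in Q_B\subseteq P_B$, there is $z$ with $S\Rightarrow^*X'Bz^R$. Lemma~\ref{lem:values}(c), applied to $p\#q^R$ and to $p_B\#q_B^R$, gives $[X\pi]=[X'][\xi\pi]=[X'p]=[z]\kappa$ and $[X'p_B]=[z][q_B]$. By right cancellation of $\kappa$ and of $[q_B]$,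
\[
m\kappa=[X\pi]\iff m=[z]\iff m[q_B]=[X'p_B].\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:second}
\begin{itemize}
\item[(a)] In substep \textup{(i)}, every $i$ with $a\,e\,e_k\cdots e_{i+1}\in E$ satisfies $k-i\le C^{\mathrm{op}}(\rho)$.
\item[(b)] If $|\kappa|\le n_0$ after substep \textup{(i)}, then $k\le K$ after substep \textup{(i)}.
\end{itemize}
\end{lemma}

\begin{proof}
Put $b_j=e_j\cdots e_1=e_1*\dots*e_j$. Then $\kappa=b_k*e$ and $a\kappa=\kappa*a$, and by right cancellation in $M$ we have $a\kappa\in Eb_j=b_j*E$ if and only if $a\,e\,e_k\cdots e_{j+1}\in E$. So substep (i) is a step of the chain procedure for $M^{\mathrm{op}}$ with anchors $b_j$ and current element $\kappa$. Before the first crossing the data $e_1,\dots,e_k;e$ are those of the run on the word read after $\#$. After a crossing with nonterminal $B$, and until the next one, they are those of the run on $q_B^R$ followed by the letters read since the crossing. Indeed, every prefix of $q_B^R$ has length at most $\rho$, so its value lies in $E=b_0*E$; after reading $q_B^R$ that run has $k=0$, and its current element is the value of $q_B^R$ in $M^{\mathrm{op}}$, which is $[q_B]$. Now apply Proposition~\ref{prop:bounded}(a)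 to $M^{\mathrm{op}}$: with $w=a$ and $n=\rho$ for (a), and with $w=\varepsilon$, $i=0$ and $n=n_0$ for (b).
\end{proof}

\begin{proposition}\label{prop:dpda}
The language accepted by $\mathcal M$ is deterministic context-free.
\end{proposition}

\begin{proof}
We realize $\mathcal M$ as a stack machine of finite width and use Lemma~\ref{lem:width}. A word $X\in A^*$ is stored in \emph{annotated} form: each letter carries the state that $\mathcal D$ reaches on the prefix of $X$ ending with that letter. To extend an annotated word one needs only the annotation of its last letter, or the initial state of $\mathcal D$ if the word is empty.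

In phase 1 the stack holds the annotated word $\zeta_k$ and the state holds $f$. Let $a$ be read at time $t+1$. By left cancellation, $c_ta\in b_jE$ if and only if $f_{j+1}\cdots f_kfa\in E$, and by Proposition~\ref{prop:bounded}(a) with $w=a$ and $n=\rho$ every such $j$ has $k-j\le C(\rho)$. All blocks $\gamma(f_j)$ have length $\rho+1$, so the top $C(\rho)(\rho+1)$ symbols determine the last $\min(k,C(\rho))$ of the elements $f_j$. They therefore determine whether such a $j$ exists and how many blocks lie above the least one. The machine deletes these blocks and updates $f$, or it pushes the annotated block $\gamma(fa)$ and sets $f=1$. On reading $\#$ it pushes the annotated word $\gamma(f)$.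

In phase 2 the stack holds the annotated word $X$ and above it $e_1,\dots,e_k$, as symbols of a separate finite alphabet; the state holds $\pi$ and $e$. By Lemma~\ref{lem:second}(a), substep (i) has width $C^{\mathrm{op}}(\rho)$. For substep (ii), the top $K+\delta+1$ symbols show whether $k\le K$. If so, they contain $e_1,\dots,e_k$, and either the last $\delta+1$ annotated letters of $X$ or all of $X$. This determines $\kappa$, all suffixes $\xi$ of $X$ with $|\xi|\le\delta$, and for each of them the state of $\mathcal D$ after $X'$, hence whether $X'\in Q_B$. The remaining condition of admissibility is a property of the tuple $(\xi,\pi,\kappa,B)$, which ranges over a finite set because $|\kappa|\le(K+1)(\rho+1)$. The crossing itself deletes $e_1,\dots,e_k$ and $\xi$. Condition \eqref{eq:accept} is decided by the state and the top $\delta+1$ symbols; it is tested in a last substep after $\#$ and after each later letter, and the result is recorded in the state. A second $\#$ leads to a non-accepting state that is never left. All tests, including the products in $M$ of boundedly many elements from finite sets, are functions on finite sets and are part of the transition function; only their existence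 is needed.
\end{proof}

\section{Correctness of the automaton}\label{sec:correctness}

By Lemma~\ref{lem:equation} with $v_2=v$ and $m=1$, the final situation on input $u\#v^R$ satisfies $\kappa=[X\pi]$ if and only if $[u]=[v]$. So the machine never accepts wrongly; what has to be shown is that, when $[u]=[v]$, the stack is almost empty at the end, so that the equality can be tested. The danger is that crossings are missed and the second chain piles up on $X$. No measure of progress is needed to exclude this: a crossing may well have $\xi=\varepsilon$, and the choice among admissible pairs is arbitrary. We look only at what happens after the last crossing.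

\begin{lemma}\label{lem:short}
Let $X$ be a prefix of a chain word, $\pi\in A^{\le\ell}$, $\eta\in A^*$, and $W=X\pi\#\eta\in L$, with a parse tree in the spine notation.
\begin{itemize}
\item[(a)] If $l_j\le|X|<l_{j+1}$, then the suffix $x$ of $X$ from position $l_j$ satisfies $|[x]|\le\ell'$, and $|x|\le\delta$.
\item[(b)] If $l_{j_0}\le|X|$ and $r_j$ takes at most $\rho+1$ values for $j\ge j_0$, then $|X|-l_{j_0}\le\delta$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The production is $B_j\to DB_{j+1}$ with $D\in V_l$, and since $l_{j+1}\le|X\pi|$ the yield of $D$ is $xx'$ with $x'$ a prefix of $\pi$. So $[x][x']=m_D$ with $|x'|\le\ell$, and $|[x]|\le\ell'$ by the definition of $\ell'$. Proposition~\ref{prop:bounded}(b) gives $|x|\le C(\ell')\le\delta$.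

(b) Let $j_1\ge j_0$ be the largest index with $l_{j_1}\le|X|$. Write the suffix of $X$ from position $l_{j_0}$ as $\xi=\xi'x$, where $\xi'$ ends at $l_{j_1}$. By Lemma~\ref{lem:ladder}(a), $|[\xi']|\le(\rho+1)|V|\ell$. If $x\ne\varepsilon$, then $l_{j_1}<|X|\le l_N$, so $j_1<N$ and $l_{j_1+1}>|X|$, and (a) gives $|[x]|\le\ell'$. In any case $|[\xi]|\le(\rho+1)|V|\ell+\ell'$, and $|\xi|\le\delta$ by Proposition~\ref{prop:bounded}(b).
\end{proof}

\begin{proposition}\label{prop:complete}
If $[u]=[v]$, then the situation $(X,\pi;e_1,\dots,e_k;e)$ reached after reading $u\#v^R$ has $k=0$ and $|X|\le\delta$.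
\end{proposition}

\begin{proof}
Measure time by the number of letters read after $\#$. Let $\tau_0$ be the time of the last crossing, or $\tau_0=0$ if there was none. At the end of the step at time $\tau_0$ the second chain is empty, and from then on the pair $(X,\pi)$ does not change.

\medskip
\noindent\emph{Step 1: $k=0$.} Suppose $k\ge1$. Then the present $e_1$ was appended at a time $\tau_1>\tau_0$, and at that time $\kappa=e_1$. We replace everything read up to time $\tau_1$ by a word that spells the equation held at that time, parse the resulting input, and read off from its spine a crossing that the machine cannot have missed.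

Let $y$ be the word read after time $\tau_1$, and let $\vartheta$ be a word of length $|e_1|=\rho+1$ with $[\vartheta^R]=e_1$. If $v_2^R$ is the word read from $\#$ up to time $\tau_1$, then $v=y^Rv_2$, so $m=[y^R]$ solves $m[v_2]=[u]$, and \eqref{eq:inv} gives $[y^R]e_1=[X\pi]$. Hence
\[
W=X\pi\#\vartheta y\in L .
\]
Fix a parse tree of $W$ in the spine notation and put $\beta=|X\pi\#\vartheta|$. Let $J$ be the largest index with $l_J\le|X|$ and $r_J\ge\beta$; thus $B_J$ is the lowest spine node whose yield contains the displayed factor $\pi\#\vartheta$. The index $0$ has the two properties and $N$ does not, since $r_N=|X\pi|+1<\beta$; so $J$ exists and $J<N$. Write $X=X'\xi$ with $|X'|=l_J$, and let $\omega$ be the prefix of $y$ with $r_J=|X\pi\#\vartheta\omega|$. The yield of $B_J$ is $\xi\pi\#\vartheta\omega$. Put $\sigma=\tau_1+|\omega|$. No crossing occurs after $\tau_0$, so the coefficient at time $\sigma$ after substep (i) is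
\[
\kappa_\sigma=[\omega^R]e_1=[(\vartheta\omega)^R].
\]
We claim that $|\xi|\le\delta$ and $|\kappa_\sigma|\le n_0$. The step $J\to J+1$ changes exactly one of $l,r$, and by the maximality of $J$ it destroys the corresponding inequality. In each of the two cases the child split off bounds one side directly, and Lemma~\ref{lem:ladder} bounds the other.

\emph{Case 1: $r_{J+1}<\beta$ and $l_{J+1}=l_J$.} Then $B_J\to B_{J+1}D$ with $D\in V_r$. Since $|X\pi\#|\le r_{J+1}<\beta$, we can write $\vartheta=\vartheta_0\vartheta_1$ with $\vartheta_0$ ending at position $r_{J+1}$ and $|\vartheta_0|\le\rho$. The yield of $D$ is $\vartheta_1\omega$, so $\kappa_\sigma=[(\vartheta_1\omega)^R][\vartheta_0^R]=m_D[\vartheta_0^R]$ and $|\kappa_\sigma|\le\ell+\rho\le n_0$. For $j\ge J+1$ we have $|X\pi\#|\le r_j<\beta$, which leaves at most $|\vartheta|=\rho+1$ values. Lemma~\ref{lem:short}(b) with $j_0=J+1$ gives $|\xi|=|X|-l_{J+1}\le\delta$.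

\emph{Case 2: $l_{J+1}>|X|$ and $r_{J+1}=r_J$.} Lemma~\ref{lem:short}(a) with $j=J$ gives $|\xi|\le\delta$. For $j\ge J+1$ we have $|X|<l_j\le|X\pi|$, which leaves at most $\ell$ values. The factor of $W$ from $r_N=|X\pi\#|$ to $r_{J+1}=r_J$ is $\vartheta\omega$, so Lemma~\ref{lem:ladder}(b) with $j_0=J+1$, $j_1=N$ and $n=\ell$ gives $|\kappa_\sigma|\le\ell^2|V|\le n_0$.

Consider now the situation at time $\sigma$ after substep (i). Its first two entries are $X$ and $\pi$, because $\sigma\ge\tau_1>\tau_0$. Its chain has length at most $K$ by Lemma~\ref{lem:second}(b). From $S\Rightarrow^*X'B_Jz_J^R$ we get $X'\in P_{B_J}$, and $X'$ is a prefix of $\hat u$, so $X'\in Q_{B_J}$ by Lemma~\ref{lem:contexts}. The yield of $B_J$ is $p\#q^R$ with $p=\xi\pi$ and $q=(\vartheta\omega)^R$, and $[q]=\kappa_\sigma$. So $(\xi,B_J)$ is admissible, and a crossing takes place at time $\sigma>\tau_0$, contrary to the choice of $\tau_0$.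

\medskip
\noindent\emph{Step 2: $|X|\le\delta$.} By Step 1 the final coefficient is $e\in E$, and \eqref{eq:inv} with $v_2=v$ and $m=1$ gives $e=[X\pi]$. Choose $\vartheta$ with $[\vartheta^R]=e$ and $|\vartheta|\le\rho$. Then $W=X\pi\#\vartheta\in L$, and in a parse tree of $W$ all $r_j$ lie between $|X\pi|+1$ and $|X\pi|+1+\rho$. Lemma~\ref{lem:short}(b) with $j_0=0$ gives $|X|\le\delta$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:dpda} it suffices to show that $\mathcal M$ accepts exactly $L$. Only words $u\#v^R$ can be accepted. If \eqref{eq:accept} holds at the end, then $\kappa=e=[X\pi]$, and \eqref{eq:inv} with $v_2=v$ and $m=1$ gives $[v]=[u]$. Conversely, if $[u]=[v]$, then $k=0$ and $|X|\le\delta$ by Proposition~\ref{prop:complete}, and \eqref{eq:inv} gives $e=\kappa=[X\pi]$, so \eqref{eq:accept} holds.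
\end{proof}

\begin{remark}[the two cancellation laws]
Both laws enter at the very start, in the definition of the elements $m_D$, and both are used for the second chain, since passing to $M^{\mathrm{op}}$ exchanges them. Beyond this, left cancellation provides relative coordinates: it makes $H$ finite, defines the steps $f_j$ that are stored on the stack, and identifies the value of a factor from the values of two prefixes. Right cancellation limits the number of vertices from which a given vertex is reached by a given element: it yields the counts in Lemma~\ref{lem:ladder} and Proposition~\ref{prop:bounded} and the bound $\ell'$. It also makes crossings sound. Without it the equation $m\kappa=[z]\kappa$ may have solutions other than $[z]$, and these need not solve the equation $m[q_B]=[z][q_B]$ that replaces it. As recalled in the introduction, the theorem itself is false for left-cancellative monoids.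
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Free Products of Semigroups and Monoids with a Deterministic Context-Free Word Problem},
\texttt{http://dcs.fmph.uniba.sk/\textasciitilde kostolanyi/ipl25.pdf}.

\end{thebibliography}
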